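\title{Elements that generate a nilpotent subgroup with every element need not form a subgroup}

\begin{abstract}
For a group $G$ let $\operatorname{nil}(G)$ be the set of all $x\in G$ such that $\langle x,y\rangle$ is nilpotent for every $y\in G$. We show that $\operatorname{nil}(G)$ need not be a subgroup: for every prime $p$ there is a $3$-generated residually finite $p$-group $G$ with elements $x,y\in\operatorname{nil}(G)$ such that $xy\notin\operatorname{nil}(G)$. The group lies in the wreath product $H\wr C_p$, where $H$ is a Golod group, that is, an infinite $3$-generated $p$-group whose $2$-generated subgroups are finite. The same construction applies when $y$ is replaced by $k$ arbitrary elements. A proof of Golod's theorem is included.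
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a group $G$ put
\[
\operatorname{nil}(G)=\{x\in G:\ \langle x,y\rangle \text{ is nilpotent for all } y\in G\}.
\]
This paper answers the following question, which comes from \cite{nng}: \emph{is $\operatorname{nil}(G)$ a subgroup of $G$ for every group $G$?}

Several things suggest that it is. If ``nilpotent'' is replaced by ``abelian'', the definition gives the center $Z(G)$, which is a subgroup. The natural candidate for the nilpotent version comes from the upper central series, defined by $Z_0(G)=1$ and $Z_{\alpha+1}(G)/Z_\alpha(G)=Z(G/Z_\alpha(G))$, with unions at limit ordinals. The group $G$ is \emph{nilpotent} if $Z_n(G)=G$ for some finite $n$, and the last term $Z^*(G)$ of the series is the \emph{hypercenter}. The finite terms lie in $\operatorname{nil}(G)$: if $x\in Z_n(G)$ and $T=\langle x,y\rangle$, then $x\in T\cap Z_n(G)\le Z_n(T)$, so $T/Z_n(T)$ is cyclic and $Z_{n+1}(T)=T$. In the smallest non-nilpotent group $S_3$ a transposition and a $3$-cycle generate the whole group, so $\operatorname{nil}(S_3)=1=Z^*(S_3)$. More generally, it is known that $\operatorname{nil}(G)=Z^*(G)$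 whenever $G$ is a finitely generated solvable group or $G$ satisfies the maximal condition on subgroups (every ascending chain of subgroups stabilizes, as in a finite group).

These cases reach further than they seem to, because the question concerns three elements at a time. The set $\operatorname{nil}(G)$ contains $1$, and it is closed under inverses since $\langle x^{-1},y\rangle=\langle x,y\rangle$. So only closure under products can fail. If $x,y\in\operatorname{nil}(G)$ and $\langle xy,z\rangle$ is not nilpotent, then $K=\langle x,y,z\rangle$ is itself a counterexample, because $\operatorname{nil}(G)\cap K\subseteq \operatorname{nil}(K)$. Hence $\operatorname{nil}(G)$ is a subgroup as soon as every $3$-generated subgroup of $G$ is finite or solvable, and a counterexample has to be sought among $3$-generated groups that are not solvable and fail the maximal condition. Such counterexamples exist.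

Throughout, a \emph{$p$-group} is a group, finite or not, in which the order of every element is a power of the prime $p$. A group is \emph{residually finite} if every nontrivial element lies outside some normal subgroup of finite index.

\begin{theorem}\label{thm:main}
For every prime $p$ there is a residually finite $p$-group $G=\langle x,y,z\rangle$ such that $\langle x,g\rangle$ and $\langle y,g\rangle$ are finite $p$-groups for every $g\in G$, but $\langle xy,z\rangle$ is infinite and not nilpotent. Hence $x,y\in\operatorname{nil}(G)$, $xy\notin\operatorname{nil}(G)$, and $\operatorname{nil}(G)$ is not a subgroup of $G$.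
\end{theorem}

One may ask whether testing $x$ against more elements restores closure under products. For $k\ge1$ put
\[
\operatorname{nil}_k(G)=\{x\in G:\ \langle x,g_1,\dots,g_k\rangle \text{ is nilpotent for all } g_1,\dots,g_k\in G\},
\]
so that $\operatorname{nil}_1(G)=\operatorname{nil}(G)$.

\begin{theorem}\label{thm:k}
\begin{itemize}
\item[(a)] For every prime $p$ and every $k\ge1$ there is a residually finite $p$-group $G=\langle x,y,z_1,\dots,z_k\rangle$ such that $\langle x,g_1,\dots,g_k\rangle$ and $\langle y,g_1,\dots,g_k\rangle$ are finite $p$-groups for all $g_1,\dots,g_k\in G$, but $\langle xy,z_1,\dots,z_k\rangle$ is infinite and not nilpotent. So $\operatorname{nil}_k(G)$ is not a subgroup of $G$.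
\item[(b)] For every group $G$ and every $k\ge 1$: if $\operatorname{nil}_{k+1}(G)\ne\emptyset$, then $\operatorname{nil}_k(G)=G$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} is the case $k=1$ of part (a). For $k\ge2$ the set $\operatorname{nil}_k(G)$ can fail to be a subgroup by being empty, as $\operatorname{nil}_2(S_3)$ is; in part (a) it is nonempty and fails to be closed under products. Part (b) shows that the group in (a) has to depend on $k$. The sets $\operatorname{nil}_1(G)\supseteq\operatorname{nil}_2(G)\supseteq\cdots$ decrease (take the last $g_i$ equal to $1$), so if $\operatorname{nil}_k(G)$ is neither empty nor $G$, then by (b) all earlier sets equal $G$ and all later sets are empty.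

Section~\ref{sec:finite} turns the problem into one about finiteness of subgroups and states Golod's theorem. Section~\ref{sec:two} carries out the construction by hand for $p=2$, $k=1$. Sections~\ref{sec:wreath} and~\ref{sec:proof} prove the theorems, and Section~\ref{sec:golod} proves Golod's theorem.

\section{From nilpotency to finiteness}\label{sec:finite}

To place $x$ in $\operatorname{nil}(G)$ we must prove that infinitely many subgroups $\langle x,g\rangle$ are nilpotent, with no bound on the class to be expected. Inside a $p$-group this becomes a finiteness condition, and finiteness passes through direct products and extensions without any loss.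

\begin{lemma}\label{lem:finnil}
A finitely generated $p$-group is nilpotent if and only if it is finite.
\end{lemma}

\begin{proof}
A finite $p$-group has order a power of $p$ by Cauchy's theorem, and groups of prime power order are nilpotent. Conversely, let $T$ be a nilpotent $p$-group generated by a finite set $X$, with lower central series $\gamma_1(T)=T$, $\gamma_{i+1}(T)=[\gamma_i(T),T]$. The abelian group $\gamma_i(T)/\gamma_{i+1}(T)$ is generated by the images of the finitely many commutators $[t_1,\dots,t_i]$ with $t_1,\dots,t_i\in X$. A finitely generated abelian torsion group is finite, and the series reaches $1$ in finitely many steps. So $T$ is finite.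
\end{proof}

We therefore look for a $p$-group with elements $x,y,z$ such that all $\langle x,g\rangle$ and $\langle y,g\rangle$ are finite while $\langle xy,z\rangle$ is infinite. The raw material is a $p$-group in which finiteness of a subgroup is guaranteed by the number of its generators up to a prescribed threshold, and fails just beyond it.

\begin{proposition}[Golod]\label{prop:golod}
Let $p$ be a prime and $d\ge2$. There is an infinite, residually finite, $d$-generated $p$-group $H$ in which every subgroup generated by $d-1$ elements is a finite $p$-group.
\end{proposition}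

Generators may be repeated, so the conclusion covers subgroups generated by at most $d-1$ elements. We call such an $H$ a \emph{Golod group}.

A Golod group with $d=3$ is not a counterexample: all its $2$-generated subgroups are finite, so $\operatorname{nil}(H)=H$. We need a larger $p$-group in which some pairs of elements give rise to three elements of $H$ and other pairs to only two. The mechanism is that a subgroup of finite index may need more generators than the group. If $T=\langle a,g\rangle$ and $L$ is a normal subgroup of index $p$ containing $a$ but not $g$, then $L$ is generated by $g^p$ and the $p$ conjugates $g^iag^{-i}$. In the wreath product $H\wr C_p$ the subgroup $L$ lies in a direct power of $H$, and the number of these generators that are visible in a given coordinate depends on $a$.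

\section{The case $p=2$, $k=1$}\label{sec:two}

Let $H=\langle h_1,h_2,h_3\rangle$ be a Golod $2$-group with $d=3$. Let $B=H\times H$ and $W=B\rtimes\langle c\rangle$, where $c^2=1$ and $c(u_0,u_1)c^{-1}=(u_1,u_0)$. Squares of elements of $W$ lie in the $2$-group $B$, so $W$ is a $2$-group.

Take $a=(a_0,a_1)\in B$ and $g\in W$, and ask when $T=\langle a,g\rangle$ is finite. If $g\in B$, both coordinate projections of $T$ are $2$-generated subgroups of $H$, hence finite, and $T$ lies in their direct product. So $T$ is finite, whatever $a$ is.

Now let $g=(b_0,b_1)c$. Put $L=\langle a,\ gag^{-1},\ g^2\rangle$. Conjugation by $g$ sends $a$ to $gag^{-1}$, sends $gag^{-1}$ to $g^2ag^{-2}\in L$, and fixes $g^2$. As $g$ has finite order, $g$ normalizes $L$, and $|T:L|\le2$. Moving $c$ to the right swaps coordinates, so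
\[
g^2=(b_0,b_1)(b_1,b_0),\qquad gag^{-1}=(b_0,b_1)(a_1,a_0)(b_0,b_1)^{-1}.
\]
The coordinates of the three generators of $L$ are therefore
\[
\begin{array}{c|cc}
 & \text{coordinate }0 & \text{coordinate }1\\ \hline
a & a_0 & a_1\\
gag^{-1} & b_0a_1b_0^{-1} & b_1a_0b_1^{-1}\\
g^2 & b_0b_1 & b_1b_0
\end{array}
\]
Each column generates the corresponding projection of $L$, and each column contains a conjugate of \emph{both} coordinates of $a$.

If $a_0=1$ or $a_1=1$, each column has at most two nontrivial entries. Both projections of $L$ are then finite, so $L$ and $T$ are finite. Thus $x=(h_1,1)$ and $y=(1,h_2)$ lie in $\operatorname{nil}(W)$ by Lemma~\ref{lem:finnil}.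

If $a=xy=(h_1,h_2)$, nothing forces an entry to vanish. For $g=z=(h_3,1)c$ the first column reads $h_1$, $h_3h_2h_3^{-1}$, $h_3$, and these elements generate $H$. So $\langle xy,z\rangle$ is infinite, hence not nilpotent, and $xy\notin\operatorname{nil}(W)$.

The general proof is this table with $p$ columns and more rows.

\section{Subgroups of $H\wr C_p$}\label{sec:wreath}

Let $H$ be a $p$-group. Let $B=H^{\mathbb Z/p}$ be the group of functions $b\colon\mathbb Z/p\to H$ under pointwise multiplication; $b(i)$ is the $i$-th \emph{coordinate} of $b$, and $\pi_i\colon B\to H$, $b\mapsto b(i)$, is the $i$-th projection. The \emph{wreath product} is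
\[
W=H\wr C_p=B\rtimes\langle c\rangle,\qquad c^p=1,\qquad (cbc^{-1})(i)=b(i-1).
\]
For $h\in H$ let $\delta_j(h)\in B$ have $j$-th coordinate $h$ and all other coordinates $1$; then $c\,\delta_j(h)c^{-1}=\delta_{j+1}(h)$. For $w\in B$ let $\sigma(w)$ be the number of $j\in\mathbb Z/p$ with $w(j)\ne1$, so that $\sigma(w)\le p$ and $\sigma(\delta_j(h))\le1$. For $b,w\in B$ and $s\in\mathbb Z$ we have $(bc^s)w(bc^s)^{-1}=b\,(c^swc^{-s})\,b^{-1}$, that is,
\begin{equation}\label{eq:conj}
\bigl((bc^s)\,w\,(bc^s)^{-1}\bigr)(i)=b(i)\,w(i-s)\,b(i)^{-1}.
\end{equation}
A subgroup $L\le B$ is contained in $\prod_l\pi_l(L)$, so $L$ is finite if and only if all its projections are finite.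

\begin{lemma}\label{lem:W}
$W$ is a $p$-group. If $H$ is residually finite, then so is every subgroup of $W$.
\end{lemma}

\begin{proof}
The group $B$ is a finite direct power of a $p$-group, hence a $p$-group, and $g^p\in B$ for all $g\in W$ because $W/B$ has order $p$. So $W$ is a $p$-group. Let $1\ne g\in W$. If $g\notin B$, then $B$ is a normal subgroup of finite index that misses $g$. If $g\in B$, choose $i$ with $g(i)\neq1$ and a normal subgroup $N$ of finite index in $H$ with $g(i)\notin N$. By \eqref{eq:conj} the subgroup $N^{\mathbb Z/p}$ is normal in $W$; it has index $p\,|H:N|^p$ and misses $g$. So $W$ is residually finite, and intersecting these normal subgroups with a subgroup of $W$ gives the claim for the subgroup.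
\end{proof}

The next lemma lists the rows of the table and counts the nontrivial entries of each column.

\begin{lemma}\label{lem:count}
Let $g\in W\setminus B$, let $w_1,\dots,w_n\in B$, and let $T=\langle g,w_1,\dots,w_n\rangle$.
\begin{itemize}
\item[(a)] $T\cap B$ has index $p$ in $T$ and is generated by $g^p$ and the elements $g^iw_tg^{-i}$ with $0\le i<p$ and $1\le t\le n$.
\item[(b)] For every $l\in\mathbb Z/p$ the group $\pi_l(T\cap B)$ is generated by at most $1+\sigma(w_1)+\dots+\sigma(w_n)$ elements.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $L\le T\cap B$ be the subgroup generated by the listed elements. Conjugation by $g$ fixes $g^p$, sends $g^iw_tg^{-i}$ to $g^{i+1}w_tg^{-(i+1)}$, which is again a listed element if $i<p-1$, and sends $g^{p-1}w_tg^{-(p-1)}$ to $g^pw_tg^{-p}\in L$. So $gLg^{-1}\subseteq L$. Iterating gives $g^{p-1}Lg^{-(p-1)}\subseteq L$, and conjugating by $g^{-p}\in L$ gives $g^{-1}Lg\subseteq L$. Thus $g$ normalizes $L$. The $w_t$ lie in $L$, so $L$ is normal in $T$ and $T/L$ is generated by $gL$, whose order divides $p$. Since $L\le T\cap B\neq T$ and $p$ is prime, $|T:L|=p$ and $L=T\cap B$.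

(b) Write $g=bc^s$ with $b\in B$ and $s\not\equiv0\pmod p$. Then $g^i=\beta_ic^{is}$ for some $\beta_i\in B$, and by \eqref{eq:conj} the element $\pi_l(g^iw_tg^{-i})$ is conjugate in $H$ to $w_t(l-is)$. As $p$ is prime and $s\not\equiv0$, the residues $l-is$ with $0\le i<p$ run once through $\mathbb Z/p$. So exactly $\sigma(w_t)$ of these $p$ elements are nontrivial. Together with $\pi_l(g^p)$ they generate $\pi_l(T\cap B)$, by (a).
\end{proof}

Part (b) is an upper bound, and it will prove finiteness. To prove that a subgroup is infinite we need the projection exactly. The obstacle is that it contains conjugates of the coordinates $w_t(j)$, not the coordinates themselves, and the conjugating elements $\beta_i(l)$ need not lie in the projection. The choice $g=\delta_0(h)c$ removes the obstacle: in coordinate $0$ the only conjugating element is $h$, and $g^p$ supplies $h$.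

\begin{lemma}\label{lem:onto}
Let $h\in H$, $z=\delta_0(h)c$, $w_1,\dots,w_n\in B$ and $U=\langle z,w_1,\dots,w_n\rangle$. Then $\pi_0(U\cap B)$ is the subgroup of $H$ generated by $h$ and all coordinates $w_t(j)$, $1\le t\le n$, $j\in\mathbb Z/p$.
\end{lemma}

\begin{proof}
For $0\le i\le p$, moving all factors $c$ to the right gives
\[
z^i=\Bigl(\prod_{r=0}^{i-1}c^r\delta_0(h)c^{-r}\Bigr)c^i=\beta_ic^i,\qquad \beta_i=\delta_0(h)\delta_1(h)\cdots\delta_{i-1}(h).
\]
Here $\beta_0=1$, and $\beta_i(0)=h$ for $1\le i\le p$. Hence $\pi_0(z^p)=\beta_p(0)=h$, and by \eqref{eq:conj}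
\[
\pi_0(z^iw_tz^{-i})=\begin{cases} w_t(0), & i=0,\\ h\,w_t(-i)\,h^{-1}, & 1\le i<p.\end{cases}
\]
By Lemma~\ref{lem:count}(a) these elements generate $\pi_0(U\cap B)$. The residues $-i$ with $1\le i<p$ are all the nonzero residues, and since $h$ is among the generators, each $h\,w_t(j)\,h^{-1}$ may be replaced by $w_t(j)$.
\end{proof}

\section{Proof of the theorems}\label{sec:proof}

Consider a subgroup generated by $a\in B$, one element outside $B$, and $k-1$ further elements of $B$. By Lemma~\ref{lem:count}(b) its projections need at most $1+\sigma(a)+p(k-1)$ generators. This is $p(k-1)+2$ when $\sigma(a)=1$ and $p(k-1)+3$ when $\sigma(a)=2$. We choose $H$ so that the threshold of Proposition~\ref{prop:golod} falls between these two numbers.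

\begin{proof}[Proof of Theorem~\ref{thm:k}(a) and Theorem~\ref{thm:main}]
Let $d=p(k-1)+3$, let $H=\langle h_1,\dots,h_d\rangle$ be as in Proposition~\ref{prop:golod}, and let $W=H\wr C_p$. Every subgroup of $H$ generated by at most $d-1=p(k-1)+2$ elements is finite.

\emph{Claim: for $a=\delta_j(h)$ and all $g_1,\dots,g_k\in W$ the group $T=\langle a,g_1,\dots,g_k\rangle$ is finite.} Suppose first that all $g_r$ lie in $B$. Then $T\le B$, each $\pi_l(T)$ is generated by $k+1$ elements, and $k+1=(k-1)+2\le p(k-1)+2$. So all projections of $T$ are finite, and $T$ is finite. Otherwise renumber so that $g_1\notin B$. The group $W/B$ has prime order, so it is generated by $g_1B$, and for each $r\ge2$ there is an integer $e_r$ with $w_r=g_rg_1^{e_r}\in B$. Then $T=\langle g_1,a,w_2,\dots,w_k\rangle$. By Lemma~\ref{lem:count}(b), each $\pi_l(T\cap B)$ is generated by at most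
\[
1+\sigma(a)+\sigma(w_2)+\dots+\sigma(w_k)\le 1+1+p(k-1)
\]
elements, so it is finite. Hence $T\cap B$ is finite, and so is $T$, because $|T:T\cap B|=p$. This proves the claim.

Put
\[
x=\delta_0(h_1),\qquad y=\delta_1(h_2),\qquad z_1=\delta_0(h_3)\,c .
\]
There remain $d-3=p(k-1)$ generators $h_4,\dots,h_d$; let $z_2,\dots,z_k\in B$ be elements whose $p(k-1)$ coordinates are $h_4,\dots,h_d$ in some order (for $k=1$ there are none). Let $G=\langle x,y,z_1,\dots,z_k\rangle\le W$. By Lemma~\ref{lem:W}, $G$ is a residually finite $p$-group. By the claim, $\langle x,g_1,\dots,g_k\rangle$ and $\langle y,g_1,\dots,g_k\rangle$ are finite $p$-groups for all $g_1,\dots,g_k\in G$. They are nilpotent by Lemma~\ref{lem:finnil}, so $x,y\in\operatorname{nil}_k(G)$.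

Let $U=\langle xy,z_1,\dots,z_k\rangle$. Since $0\neq1$ in $\mathbb Z/p$, the element $xy\in B$ has coordinates $(xy)(0)=h_1$ and $(xy)(1)=h_2$. Lemma~\ref{lem:onto}, applied with $h=h_3$, $z=z_1$ and the elements $xy,z_2,\dots,z_k$ of $B$, shows that $\pi_0(U\cap B)$ contains $h_3$, $h_1$, $h_2$ and $h_4,\dots,h_d$. So $\pi_0(U\cap B)=H$, and $U$ is infinite. A finitely generated infinite $p$-group is not nilpotent, by Lemma~\ref{lem:finnil}. Thus $xy\notin\operatorname{nil}_k(G)$, and $\operatorname{nil}_k(G)$ is not a subgroup. For $k=1$ we have $d=3$, and with $z=z_1$ this is Theorem~\ref{thm:main}.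
\end{proof}

The claim was proved for all $g_r\in W$, so $\operatorname{nil}_k(W)$ also contains $x$ and $y$ but not $xy$; passing to $G$ only reduces the number of generators.

\begin{proof}[Proof of Theorem~\ref{thm:k}(b)]
Let $x\in\operatorname{nil}_{k+1}(G)$ and $y_1,\dots,y_{k+1}\in G$. Then $\langle y_1,\dots,y_{k+1}\rangle$ is a subgroup of the nilpotent group $\langle x,y_1,\dots,y_{k+1}\rangle$, hence nilpotent. As $y_2,\dots,y_{k+1}$ are arbitrary, $y_1\in\operatorname{nil}_k(G)$, and $y_1\in G$ is arbitrary as well.
\end{proof}

\begin{remark}
Two features of the construction cannot be dropped. First, $x$ and $y$ must sit in different coordinates, since $\delta_j(h_1)\delta_j(h_2)=\delta_j(h_1h_2)$ lies in $\operatorname{nil}_k(W)$ by the claim. Second, the prime of the top group must be the prime of $H$. In $H\wr C_q$ with a prime $q\ne p$, the elements $\delta_0(h)$ with $h\neq1$ and $c$ generate a finite group, have coprime orders and do not commute. Elements of coprime orders commute in a finite nilpotent group, which is the direct product of its Sylow subgroups, so $\delta_0(h)\notin\operatorname{nil}(H\wr C_q)$. The residual finiteness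 of $H$ is used only for the residual finiteness of $G$.
\end{remark}

\section{Proof of Golod's theorem}\label{sec:golod}

It is hard to see directly that a group given by many relations is infinite. For a graded algebra the same question reduces to counting dimensions. So we construct an infinite-dimensional graded algebra over $\mathbb F_p$ on $d$ generators in which any $d-1$ elements without constant term generate a nilpotent subalgebra, and we find $H$ in its group of units.

Let $K=\mathbb F_p$ and let $F=K\langle X_1,\dots,X_d\rangle$ be the free associative algebra. It has the words in $X_1,\dots,X_d$ as a basis and is graded, $F=\bigoplus_{n\ge0}F_n$, where $F_n$ is spanned by the $d^n$ words of length $n$. Put $V=F_1$ and $F^+=\bigoplus_{n\ge1}F_n$. For subsets $P,Q\subseteq F$ let $PQ$ be the $K$-span of the products $uv$ with $u\in P$, $v\in Q$. Splitting off the last letter of a word gives $F^+=FV$. Put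
\[
\rho=d-\tfrac12>1 .
\]

\subsection*{A Golod--Shafarevich estimate}

In $F$ the dimensions grow by the factor $d$. The next lemma says that we can keep the growth factor $\rho$ and spend the difference $\frac12$ on relations, a homogeneous relation of degree $i$ costing $\rho^{-i}$ out of a budget of $\frac1{2\rho}$.

\begin{lemma}\label{lem:GS}
Let $R\subseteq F$ be a set of nonzero homogeneous elements of degrees $\ge2$, with $r_i<\infty$ elements of degree $i$. Let $I$ be the two-sided ideal generated by $R$ and $A=F/I$. If $\sum_{i\ge2}r_i\rho^{-i}\le\frac1{2\rho}$, then $A$ is infinite-dimensional.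
\end{lemma}

\begin{proof}
Since $R$ consists of homogeneous elements, $I=\bigoplus_nI_n$ with $I_n=I\cap F_n$, and $A=\bigoplus_nA_n$ with $A_n=F_n/I_n$. Put $a_n=\dim A_n=d^n-\dim I_n$; then $a_0=1$. We bound $\dim I_n$ from above. To avoid counting an element of $I$ twice, we write it using $R$ only at the right end and with left factors taken from a complement of $I$.

Choose subspaces $E_n$ with $F_n=E_n\oplus I_n$, so $\dim E_n=a_n$, and put $E=\bigoplus_nE_n$. From $I=FRF$ and $F=K+FV$ we get $I=FR+FRFV=FR+IV$. From $F=E+I$ we get $FR=ER+IR$, and $IR\subseteq IF^+=IFV=IV$. Hence $I=IV+ER$. Taking components of degree $n\ge1$,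
\[
I_n= I_{n-1}V+\sum_{f\in R,\ \deg f\le n}E_{n-\deg f}\,f,
\qquad
\dim I_n\le d\dim I_{n-1}+\sum_{i=2}^nr_ia_{n-i}.
\]
Substituting $\dim I_n=d^n-a_n$ and $d\dim I_{n-1}=d^n-d\,a_{n-1}$ gives
\begin{equation}\label{eq:GS}
a_n\ge d\,a_{n-1}-\sum_{i=2}^nr_ia_{n-i}\qquad(n\ge1).
\end{equation}
We show by induction that $a_n\ge\rho\,a_{n-1}$ for all $n\ge1$. Suppose that this holds for all smaller positive indices. Applying it $i-1$ times gives $a_{n-i}\le\rho^{-(i-1)}a_{n-1}$ for $2\le i\le n$, so by \eqref{eq:GS}
\[
a_n\ge\Bigl(d-\rho\sum_{i\ge2}r_i\rho^{-i}\Bigr)a_{n-1}\ge\bigl(d-\tfrac12\bigr)a_{n-1}=\rho\,a_{n-1}.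
\]
Hence $a_n\ge\rho^n>0$ for all $n$, and $\dim A=\infty$.
\end{proof}

\subsection*{The algebra}

Let $m=d-1\ge1$. To make $m$ given elements generate a nilpotent subalgebra, we kill all $m^N$ products of length $N$ in them. These products need not be homogeneous, so we kill their homogeneous components, which lie in degrees $\ge N$. The cost is of order $(m/\rho)^N$, and it tends to $0$ because $m<\rho$. This is the one place where $d-1$ rather than $d$ elements are needed; with $d$ elements the statement is false, since the images of $X_1,\dots,X_d$ would then generate a finite-dimensional algebra.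

\begin{lemma}\label{lem:alg}
There is an infinite-dimensional quotient $A=F/I$ by a homogeneous ideal $I\subseteq F^+$ such that any $m$ elements of $A^+=F^+/I$ generate a subalgebra (without unit) that is nilpotent and finite.
\end{lemma}

\begin{proof}
Since $K$ is finite and $F$ has a countable basis, $F^+$ is countable. Enumerate all $m$-tuples of elements of $F^+$ as $f^{(1)},f^{(2)},\dots$. For each $j$ choose an integer $N_j\ge j+1$ with
\[
\Bigl(\frac m\rho\Bigr)^{N_j}\frac1{1-\rho^{-1}}\le 2^{-j}\cdot\frac1{2\rho},
\]
which is possible as $m<\rho$. Let $R_j$ be the set of nonzero homogeneous components of the $m^{N_j}$ products of length $N_j$ in the entries of $f^{(j)}$, and let $R=\bigcup_jR_j$. The entries lie in $F^+$, so the elements of $R_j$ have degree $\ge N_j\ge2$. Each product has at most one component in a given degree, so $R_j$ has at most $m^{N_j}$ elements in each degree. Only the $j$ with $j+1\le i$ contribute elements of degree $i$, so the number $r_i$ of elements of $R$ of degree $i$ is finite. Moreover,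
\[
\sum_{i\ge2}r_i\rho^{-i}\le\sum_{j\ge1}m^{N_j}\sum_{i\ge N_j}\rho^{-i}=\sum_{j\ge1}\Bigl(\frac m\rho\Bigr)^{N_j}\frac1{1-\rho^{-1}}\le\frac1{2\rho}.
\]
Let $I$ be the ideal generated by $R$. By Lemma~\ref{lem:GS}, $A=F/I$ is infinite-dimensional.

Any $m$ elements $u_1,\dots,u_m\in A^+$ are the images of the entries of some $f^{(j)}$. A product of length $N_j$ in these entries is the sum of its homogeneous components, so it lies in $I$. Thus all products of length $\ge N_j$ in the $u_i$ vanish. The subalgebra $S$ generated by the $u_i$ is spanned by the products of positive length, so $S^{N_j}=0$, and $S$ is spanned by the finitely many products of length $<N_j$. As $K$ is finite, $S$ is finite.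
\end{proof}

\subsection*{The group}

\begin{proof}[Proof of Proposition~\ref{prop:golod}]
Let $A$ be as in Lemma~\ref{lem:alg}. Every $u\in A^+$ is nilpotent (apply the lemma to $u,\dots,u$). For a subalgebra $S\subseteq A^+$ the set $1+S$ is a group under multiplication: $(1+u)(1+v)=1+(u+v+uv)$, and $1+u$ has the inverse $1-u+u^2-\cdots$, a finite sum. Since $1$ and $u$ commute and $A$ has characteristic $p$, we have $(1+u)^{p^s}=1+u^{p^s}$, which equals $1$ for large $s$. So $1+A^+$ is a $p$-group.

Let $x_i$ be the image of $X_i$ in $A$ and let $H=\langle1+x_1,\dots,1+x_d\rangle\le1+A^+$. The $K$-span of $H$ is closed under multiplication and contains $1$ and each $x_i=(1+x_i)-1$, so it equals $A$. Since $\dim A=\infty$, the group $H$ is infinite.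

Let $1+u_1,\dots,1+u_m\in H$ and let $S$ be the finite subalgebra generated by $u_1,\dots,u_m$. Then $\langle1+u_1,\dots,1+u_m\rangle$ lies in the finite group $1+S$, so it is a finite $p$-group.

Finally, $A_{\ge n}=\bigoplus_{i\ge n}A_i$ is a two-sided ideal and $A/A_{\ge n}$ is a finite ring, because each $A_i$ is finite-dimensional over $K$. Reduction modulo $A_{\ge n}$ maps $H$ homomorphically into the finite group of units of $A/A_{\ge n}$, so its kernel is a normal subgroup of finite index. If $1\ne1+u\in H$, then $u$ has a nonzero component in some degree $i$, so $u\notin A_{\ge i+1}$ and $1+u$ lies outside the kernel for $n=i+1$. Hence $H$ is residually finite.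
\end{proof}

\begin{thebibliography}{9}

\bibitem{nng}
\emph{On the non-nilpotent graphs of a group},
\texttt{http://www.ieja.net/files/papers/volume-22/7-V22-017.pdf}

\end{thebibliography}
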